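# Discrete sets with large closure in compact spaces of density $\aleph_1$

All spaces are Hausdorff. Throughout, $\mathfrak c=2^{\aleph_0}$.

## 1. "Every compact space has one": the guess, tested on easy spaces

A subset $D$ of a space $X$ is called **discrete** if it is discrete as a subspace: every $d\in D$ has an open neighborhood $O$ in $X$ with $O\cap D=\{d\}$. It is not required that $D$ be closed. For instance $\{1/n:n\ge1\}$ is a discrete subset of $[0,1]$, and its closure has one extra point. In a compact space an infinite discrete set always has accumulation points, and the closure may be much larger than $D$. How much larger?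

**Definition.** A space $X$ is *cardinality discretely reflexive*, in these notes simply **reflexive**, if it has a discrete subset $D$ with $|\overline D|=|X|$.

The answer one would first guess is that every compact space is reflexive: a compact space has a lot of accumulation, so a well-chosen discrete set should be able to produce as many limit points as there are points. Let us test this.

*Finite spaces.* Take $D=X$.

*Scattered spaces.* A space is **scattered** if every nonempty subspace has an isolated point; the ordinal $\omega_1+1$ with the order topology is an example, since the least element of a nonempty subset is isolated in that subset. Let $D$ be the set of isolated points of a scattered space $X$. It is discrete, and it is dense, because a nonempty open set $O$ has a point isolated in $O$, hence isolated in $X$. So $\overline D=X$.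

*The space $\beta\omega$.* The set $\omega$ is discrete and dense, so again $\overline D=X$.

*The Cantor set $2^\omega$.* Here no discrete set is dense, so something else is needed. For a finite 0–1 sequence $s$ write $[s]=\{y\in2^\omega:s\subseteq y\}$. Let $N=\{y:y(2n)=0\text{ for all }n\}$, a closed set with $\mathfrak c$ points. For each $s$ of even length $2k$ that is an initial segment of a point of $N$, let $x_s=s^\frown1^\frown000\cdots$, and let $D$ be the set of all these $x_s$. In $x_s$ the first even place carrying a $1$ is place $2k$. If $x_t\in[s^\frown1]$, then its first even place with a $1$ is also $2k$, so $t$ has length $2k$ and $t=s$. So $[s^\frown 1]$ isolates $x_s$, and $D$ is discrete. If $y\in N$, then $x_{y\restriction 2k}\to y$ as $k\to\infty$. Hence $N\subseteq\overline D$ and $|\overline D|=\mathfrak c=|2^\omega|$.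

In the last example the closure of $D$ was thin, and this is unavoidable. Call a space **crowded** if it is nonempty and has no isolated points.

**Lemma 1.** If $X$ is crowded and $D\subseteq X$ is discrete, then $\overline D$ is nowhere dense.

*Proof.* Suppose $O$ is a nonempty open set with $O\subseteq\overline D$. Pick $d\in D\cap O$ and an open $O'\ni d$ with $O'\cap D=\{d\}$. Since $O\cap O'$ is open and contained in $\overline D$, the set $D\cap O\cap O'=\{d\}$ is dense in $O\cap O'$. A one-point set is closed, so $O\cap O'=\{d\}$ and $d$ is isolated in $X$. This is a contradiction. $\square$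

So in a crowded compact space the question is whether some nowhere dense set of the form $\overline D$ has as many points as the whole space. All tests so far say yes. The guess is nevertheless not a theorem of ZFC.

## 2. Two models that disagree

The **density** $d(X)$ is the least cardinality of a dense subset, and the **weight** $w(X)$ the least cardinality of a base. The paper "Closures Of Discrete Sets In Compact Spaces" (https://webpages.charlotte.edu/adow/kurepa.pdf) contains the following.

**Conjecture.** It is not decidable in ZFC if every compact space of density $\aleph_1$ is cardinality discretely reflexive.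

That is, both of the following are consistent with ZFC:

* (a) every compact space of density $\aleph_1$ is reflexive;
* (b) some compact space of density $\aleph_1$ is not reflexive.

The conjecture is true. As usual, consistency is relative to $\mathrm{Con}(\mathrm{ZFC})$; no large cardinals are used for (a) or (b). Let $\mathrm{Fn}(\kappa,2)$ be the poset of finite partial functions from $\kappa$ to $2$, ordered by reverse inclusion. These are the results.

**Theorem A.** Let $V\models$ GCH, let $\delta$ be an infinite cardinal and $\kappa$ a regular cardinal with $\kappa>\delta^+$ and $\mu^\delta<\kappa$ for all cardinals $\mu<\kappa$. If $G$ is $\mathrm{Fn}(\kappa,2)$-generic over $V$, then in $V[G]$ every compact space of density $\le\delta$ is reflexive.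

For $\delta=\omega_1$ and $\kappa=\omega_3$ the hypotheses hold under GCH, because $\omega_2^{\omega_1}=\omega_2<\omega_3$. So (a) holds after adding $\omega_3$ Cohen reals to a model of GCH.

**Theorem B.** It is consistent that there is a separable compact space $X$ which is not reflexive. In the same model there is a non-reflexive compact space of density exactly $\aleph_1$. This gives (b).

**Theorem C.**

1. (ZFC) Every non-reflexive compact space has more than $\mathfrak c$ points.
2. Let $V,\delta,\kappa,G$ be as in Theorem A. In $V[G]$, every compact $X$ with $d(X)\le\delta$ satisfies $|X|\le\mathfrak c$ or $|X|=2^{\mathfrak c}$, and it is reflexive in both cases. In particular, over a model of GCH: adding $\omega_2$ Cohen reals makes all separable compact spaces reflexive; adding $\delta^{++}$ Cohen reals makes all compact spaces of density $\le\delta$ reflexive; and if $\kappa$ is strongly inaccessible in $V$, adding $\kappa$ Cohen reals makes all compact spaces of density $<\mathfrak c$ reflexive.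
3. In the model that proves Theorem B (Section 8), for every infinite cardinal $\delta<\aleph_{\omega_1+\omega_1}$ there is a non-reflexive compact space of density exactly $\delta$.
4. Consequently, for each $n\in\omega$ the statement "every compact space of density $\aleph_n$ is reflexive" is independent of ZFC. Moreover these statements can be made to hold for all $n$ simultaneously, and to fail for all $n$ simultaneously.

We begin with two ZFC lemmas, each of which produces a discrete set with large closure. They correspond to the two possible sizes $|X|\le\mathfrak c$ and $|X|=2^{\mathfrak c}$ in Theorem C(2).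

## 3. Cantor schemes: compact spaces with at most $\mathfrak c$ points

The computation for $2^\omega$ used a tree of clopen sets and put one point of $D$ at each node, outside the sets at the next level. That works in any compact space that is not scattered.

**Lemma 2.** Every compact $X$ with $|X|\le\mathfrak c$ is reflexive.

*Proof.* If $X$ is scattered, the isolated points form a dense discrete set, as in Section 1. Otherwise some nonempty subspace has no isolated point; its closure $K$ is a crowded closed set. Nonempty relatively open subsets of $K$ are infinite, since a finite one would consist of isolated points.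

Put $U_\emptyset=K$. By recursion on $s\in2^{<\omega}$ choose nonempty relatively open $U_s\subseteq K$ and points $x_s$ such that $\overline{U_{s0}}$ and $\overline{U_{s1}}$ are disjoint subsets of $U_s$ and
$$x_s\in U_s\setminus(\overline{U_{s0}}\cup\overline{U_{s1}}).$$
To do this, take three distinct points of the infinite set $U_s$. By regularity, two of them have relatively open neighborhoods whose closures are disjoint, lie in $U_s$, and miss the third point; the third point is $x_s$.

Let $D=\{x_s:s\in2^{<\omega}\}$. The set $U_s\setminus(\overline{U_{s0}}\cup\overline{U_{s1}})$ is open in $K$ and contains $x_s$. It contains no $x_t$ with $t\ne s$. If $t\supsetneq s$, then $x_t\in U_t\subseteq U_{s0}\cup U_{s1}$. If $t\subsetneq s$, then $U_s\subseteq\overline{U_{t0}}\cup\overline{U_{t1}}$, and $x_t$ is not in the latter set. If $s$ and $t$ are incomparable, then $U_s\cap U_t=\emptyset$. So the $x_s$ are distinct and $D$ is discrete.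

For $f\in2^\omega$ the infinite set $\{x_{f\restriction n}:n\in\omega\}$ has an accumulation point $y_f$ by compactness. Since $x_{f\restriction m}\in U_{f\restriction n}$ for all $m\ge n$, we get $y_f\in\bigcap_n\overline{U_{f\restriction n}}$. If $f\ne g$ first differ at $n$, the sets $\overline{U_{f\restriction(n+1)}}$ and $\overline{U_{g\restriction(n+1)}}$ are disjoint, so $y_f\ne y_g$. Hence $|\overline D|\ge\mathfrak c\ge|X|$. $\square$

## 4. Spaces that contain or cover a Cantor cube

Now take the cube $2^\kappa$ with $\kappa$ infinite. The obvious discrete set consists of the points $e_j$, $j<\kappa$, with value $1$ exactly at $j$. The condition "coordinate $j$ is $1$" isolates $e_j$. But a basic neighborhood of the zero point restricts finitely many coordinates, and every point other than $0$ and the $e_j$ has two coordinates equal to $1$, which no $e_j$ has. So the closure is $\{e_j:j<\kappa\}\cup\{0\}$, with only $\kappa$ points. The repair is to split the coordinates into two blocks of size $\kappa$: one block holds labels $e_j$, which keep the set discrete, and the other block is free to approximate every point of a cube.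

**Lemma 3.** If $X$ is compact, $Z\subseteq X$ is closed and $\varphi:Z\to2^\kappa$ is a continuous surjection ($\kappa$ infinite), then $X$ has a discrete $D$ with $|\overline D|\ge2^\kappa$.

*Proof.* Let $J$ be the set of pairs $(F,g)$ with $F\subseteq\kappa$ finite and $g\in2^F$. Then $|J|=\kappa$, so $2^\kappa$ is homeomorphic to $2^\kappa\times2^J$, and we regard $\varphi$ as a map onto $2^\kappa\times2^J$. For $j=(F,g)\in J$ let
$$z_j=(g\cup0_{\kappa\setminus F},\,e_j),$$
where $e_j\in2^J$ has value $1$ exactly at $j$. Put $E=\{z_j:j\in J\}$. The clopen condition "the $2^J$-coordinate is $1$ at $j$" isolates $z_j$ in $E$, so $E$ is discrete.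

We claim $2^\kappa\times\{0\}\subseteq\overline E$. Let $h\in2^\kappa$, and let a basic neighborhood of $(h,0)$ be given by finite sets $F_0\subseteq\kappa$ and $J_0\subseteq J$. There are infinitely many finite $F\supseteq F_0$, and they give different pairs $(F,h\restriction F)$, so we can choose $F$ with $(F,h\restriction F)\notin J_0$. The point $z_{(F,h\restriction F)}$ agrees with $h$ on $F_0$, and its second coordinate vanishes on $J_0$. So it lies in the given neighborhood. Hence $|\overline E|\ge2^\kappa$.

Choose one $\varphi$-preimage of each point of $E$, and let $D\subseteq Z$ be the set of chosen points. If $O$ is open in $2^\kappa\times2^J$ with $O\cap E=\{z_j\}$, then $\varphi^{-1}[O]$ is open in $Z$ and contains exactly one point of $D$. So $D$ is discrete. As $Z$ is closed, $\overline D\subseteq Z$; the set $\varphi[\overline D]$ is compact and contains $E$, so it contains $\overline E$. Therefore $|\overline D|\ge2^\kappa$. $\square$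

## 5. A free sequence is not yet a cube

We now aim at Theorem A. In its model it will turn out that $\mathfrak c=\kappa$ and $2^\kappa=\kappa^+$, and that a compact space of density $\le\delta$ has at most $\kappa^+$ points. If it has at most $\kappa$ points, Lemma 2 applies. The remaining case is $|X|=\kappa^+=2^\kappa$. A Cantor scheme gives only $\mathfrak c=\kappa$ points there.

The sensible next step is to build longer discrete sets. If we can always find a point of $X$ outside the closures produced so far, we can construct a long sequence whose initial segments are separated from its tails.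

**Definition.** A sequence $\langle x_\alpha:\alpha<\kappa\rangle$ is a **free sequence** if $\overline{\{x_\beta:\beta<\alpha\}}\cap\overline{\{x_\gamma:\gamma\ge\alpha\}}=\emptyset$ for every $\alpha<\kappa$.

*Example.* In the compact ordinal space $\kappa+1$ let $x_\beta=\beta+1$. Then $x_\beta\in[0,\alpha]$ for $\beta<\alpha$ and $x_\gamma\in[\alpha+1,\kappa]$ for $\gamma\ge\alpha$, and these two sets are clopen and disjoint. So this is a free sequence of length $\kappa$.

A free sequence of length $\kappa$ will indeed be found. By itself it does not help: in the example the whole space has only $\kappa$ points, so the closure of the sequence has only $\kappa$ points. What Lemma 3 needs is *independence*: pairs of open sets $U_\alpha,V_\alpha$ with $\overline{U_\alpha}\cap\overline{V_\alpha}=\emptyset$, such that finitely many choices of $U$ or $V$, made in *any* pattern, have nonempty intersection. A free sequence gives only the monotone patterns. In the example, with $U_\alpha=[0,\alpha]$ and $V_\alpha=[\alpha+1,\kappa]$ and $\alpha<\beta$, the intersection $V_\alpha\cap U_\beta=[\alpha+1,\beta]$ is nonempty, but $U_\alpha\cap V_\beta=\emptyset$. This is the exact point at which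 the topological argument stops.

The space $\kappa+1$ has density $\kappa$, because all its successor ordinals are isolated. In Theorem A the density is only $\delta$, much smaller than $\kappa$. So $U_\alpha$ and $V_\alpha$ leave *traces* on a dense set of size $\delta$, and each trace has a name that uses only $\delta$ coordinates of the Cohen forcing. There are $\kappa$ such names, so many of them look alike. A permutation of the coordinates can exchange them, and it destroys the order of the indices: if "$V_\alpha$ meets $U_\beta$" is forced, then so is "$V_\beta$ meets $U_\alpha$". A free sequence then *is* an independent family.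

## 6. The tools from forcing and the arithmetic of $V[G]$

The following facts can be found in Kunen, *Set Theory*, 1980, Ch. II, VII, VIII. Let $M$ be a ground model, $\kappa$ an infinite cardinal of $M$, $\mathbb P=\mathrm{Fn}(\kappa,2)$, and $G$ generic.

**Fact 1.** $\mathbb P$ is ccc, so cardinals and cofinalities are preserved.

**Fact 2 (nice names).** If $T\in M$ and $a\subseteq T$ is in $M[G]$, there is in $M$ a family of antichains $A_t\subseteq\mathbb P$ ($t\in T$), countable by ccc, such that the name $\{(\check t,r):t\in T,\ r\in A_t\}$ evaluates to $a$; that is, $a=\{t:A_t\cap G\ne\emptyset\}$. If $|T|=\nu$ is infinite and $\kappa$ is uncountable, there are at most $(\kappa^\omega)^\nu=\kappa^\nu$ such families, computed in $M$. So $2^\nu\le(\kappa^\nu)^M$ holds in $M[G]$.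

**Fact 3 (automorphisms).** A permutation $\pi\in M$ of $\kappa$ induces the automorphism $\hat\pi(r)=r\circ\pi^{-1}$ of $\mathbb P$, whose effect is $\operatorname{dom}\hat\pi(r)=\pi[\operatorname{dom}r]$. It acts on names by acting on the conditions in them, it fixes all $\check x$, and $r\Vdash\psi(\dot a)$ if and only if $\hat\pi(r)\Vdash\psi(\hat\pi(\dot a))$. For example, if $\pi$ exchanges coordinates $0$ and $1$, the name of the set that is $\{5\}$ when the generic function has value $1$ at $0$, and empty otherwise, is sent to the same name with $1$ in place of coordinate $0$.

**Fact 4 (products).** If $A\subseteq B\subseteq\kappa$ are in $M$ and $G\restriction A=G\cap\mathrm{Fn}(A,2)$, then $G\restriction(B\setminus A)$ is $\mathrm{Fn}(B\setminus A,2)$-generic over $M[G\restriction A]$. A name all of whose conditions have domain contained in $A$ evaluates to an element of $M[G\restriction A]$.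

**Fact 5 ($\Delta$-systems).** A family of sets is a $\Delta$-system with root $R$ if any two distinct members intersect exactly in $R$; for instance $\{0,1\},\{0,2\},\{0,3\},\dots$ has root $\{0\}$. If $\kappa$ is regular, $\delta<\kappa$ is infinite, and $\mu^\delta<\kappa$ for all $\mu<\kappa$, then every family of $\kappa$ distinct sets of size $\le\delta$ has a $\Delta$-subsystem of size $\kappa$.

**Arithmetic for Theorem A.** Let $V,\delta,\kappa,G$ be as in Theorem A. In $V$ we have $\kappa^\nu=\kappa$ for $1\le\nu<\kappa$, by GCH and regularity of $\kappa$: every function from $\nu$ to $\kappa$ is bounded, and for $\mu<\kappa$ the cardinal $\mu^\nu$ is at most $(\max(\mu,\nu,\omega))^+\le\kappa$. In $V[G]$ the following hold.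

* $2^\nu=\kappa$ for all infinite $\nu<\kappa$. The upper bound is Fact 2. For the lower bound, $\kappa$ blocks of $\omega$ coordinates give $\kappa$ distinct reals. In particular $\mathfrak c=\kappa$.
* $\kappa^\nu=(2^\nu)^\nu=2^\nu=\kappa$ for infinite $\nu<\kappa$, so $\kappa^{<\kappa}=\kappa$.
* $2^\kappa=\kappa^+$, since Fact 2 with $\nu=\kappa$ gives $2^\kappa\le(\kappa^\kappa)^V=(\kappa^+)^V=\kappa^+$.
* $\kappa$ is still regular, by Fact 1.

## 7. From a free sequence to an independent family: proof of Theorem A

Work in $V[G]$. Let $X$ be compact with a dense set $Q=\{q_\nu:\nu<\delta\}$, repetitions allowed.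

**Step 1: the only case left is $|X|=2^\kappa$.** This step disposes of small spaces. If $O$ is open then $\overline O=\overline{O\cap Q}$, and $X$ is regular, so the sets $\operatorname{int}\overline A$ with $A\subseteq Q$ form a base. Hence $w(X)\le2^\delta=\kappa$. A point is determined by the members of a base that contain it, so $|X|\le2^\kappa=\kappa^+$. If $|X|\le\kappa=\mathfrak c$, then $X$ is reflexive by Lemma 2. So let $|X|=\kappa^+=2^\kappa$. If some discrete $A$ with $|A|<\kappa$ has $|\overline A|>\kappa$, then $|\overline A|=\kappa^+=|X|$ and we are done. From now on assume
$$|\overline A|\le\kappa\quad\text{for every discrete }A\subseteq X\text{ with }|A|<\kappa.\tag{1}$$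

**Step 2: a small set $Y$ closed under the operations we need.** The purpose is to have a place in which a recursion of length $\kappa$ never leaves, while some point $p$ stays outside. Let $\mathcal B$ be a base with $|\mathcal B|\le\kappa$, closed under finite unions, with $\emptyset\in\mathcal B$. We construct $Y\subseteq X$ with $|Y|\le\kappa$ such that

* (i) if $A\subseteq Y$ is discrete and $|A|<\kappa$, then $\overline A\subseteq Y$;
* (ii) if $\mathcal U\subseteq\mathcal B$, $|\mathcal U|<\kappa$ and $X\ne\bigcup\mathcal U$, then $Y\not\subseteq\bigcup\mathcal U$.

Let $Y_0$ contain one point of $X\setminus\bigcup\mathcal U$ for each $\mathcal U$ as in (ii). There are at most $\kappa^{<\kappa}=\kappa$ such $\mathcal U$, so we can take $|Y_0|\le\kappa$. Let $Y_{\xi+1}$ be $Y_\xi$ together with the union of all $\overline A$ with $A\subseteq Y_\xi$ discrete and $|A|<\kappa$. There are at most $\kappa^{<\kappa}=\kappa$ such $A$, and each $|\overline A|\le\kappa$ by (1), so $|Y_{\xi+1}|\le\kappa$. Take unions at limits and let $Y=\bigcup_{\xi<\kappa}Y_\xi$. Then $|Y|\le\kappa$, and (ii) holds because of $Y_0$. Since $\kappa$ is regular, every $A\subseteq Y$ with $|A|<\kappa$ lies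 in some $Y_\xi$, which gives (i).

As $|X|=\kappa^+$, we can fix a point $p\in X\setminus Y$.

**Step 3: a free sequence of length $\kappa$.** This step builds the pairs of open sets. By recursion on $\alpha<\kappa$ we choose $U_\alpha,U'_\alpha\in\mathcal B$ and $x_\alpha\in Y$ with
$$\overline{\{x_\beta:\beta<\alpha\}}\subseteq U_\alpha\subseteq\overline{U_\alpha}\subseteq U'_\alpha,\qquad p\notin\overline{U_\alpha}\cup U'_\alpha,\qquad x_\alpha\notin\bigcup_{\beta\le\alpha}U'_\beta.\tag{2}$$

Suppose this has been done below $\alpha$, and let $A=\{x_\beta:\beta<\alpha\}$. First, $A$ is discrete. Fix $\beta<\alpha$. We have $x_\beta\notin U'_\beta\supseteq\overline{U_\beta}$, while $x_\gamma\in U_\beta$ for $\gamma<\beta$; so the open set $X\setminus\overline{U_\beta}$ contains $x_\beta$ and no earlier point. If $\beta+1<\alpha$, then $x_\beta\in U_{\beta+1}$, while for $\beta<\gamma<\alpha$ we have $x_\gamma\notin U'_{\beta+1}\supseteq U_{\beta+1}$; so $U_{\beta+1}$ contains $x_\beta$ and no later point of $A$. Intersecting these open sets isolates $x_\beta$ in $A$.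

Since $|A|<\kappa$, (i) gives $\overline A\subseteq Y$, and so $p\notin\overline A$. Every point of $\overline A$ lies in some $B\in\mathcal B$ with $p\notin\overline B$. Cover the compact set $\overline A$ by finitely many such $B$ and let $U_\alpha\in\mathcal B$ be their union (it is $\emptyset$ if $\alpha=0$). Then $p\notin\overline{U_\alpha}$. Likewise cover the compact set $\overline{U_\alpha}$ by finitely many members of $\mathcal B$ that miss $p$, and let $U'_\alpha\in\mathcal B$ be their union. Finally, $\{U'_\beta:\beta\le\alpha\}$ has fewer than $\kappa$ members and its union misses $p$. By (ii) there is $x_\alpha\in Y\setminus\bigcup_{\beta\le\alpha}U'_\beta$. The recursion goes through.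

By normality choose an open $V_\alpha\supseteq X\setminus U'_\alpha$ with $\overline{V_\alpha}\cap\overline{U_\alpha}=\emptyset$. Then
$$x_\gamma\in U_\alpha\ \text{ if }\gamma<\alpha,\qquad x_\gamma\in V_\alpha\ \text{ if }\gamma\ge\alpha.\tag{3}$$
In particular $\langle x_\alpha:\alpha<\kappa\rangle$ is a free sequence.

**Step 4: the traces on $Q$.** Now we replace open sets by subsets of $\delta$, which have small names. Put
$$a_\alpha=\{\nu<\delta:q_\nu\in U_\alpha\},\qquad b_\alpha=\{\nu<\delta:q_\nu\in V_\alpha\}.$$
If $n\ge1$, $1\le\alpha_1<\dots<\alpha_n<\kappa$ and $0\le i\le n$, then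
$$b_{\alpha_1}\cap\dots\cap b_{\alpha_i}\cap a_{\alpha_{i+1}}\cap\dots\cap a_{\alpha_n}\ne\emptyset.\tag{4}$$
Indeed, by (3) the open set $V_{\alpha_1}\cap\dots\cap V_{\alpha_i}\cap U_{\alpha_{i+1}}\cap\dots\cap U_{\alpha_n}$ contains $x_{\alpha_i}$ if $i\ge1$, and $x_0$ if $i=0$. It is nonempty and therefore contains some $q_\nu$.

These are precisely the monotone patterns of Section 5. The next two steps produce all the others.

**Step 5: names that look alike.** The goal is an index set $I$ of size $\kappa$ for which the names of the pairs $(a_\alpha,b_\alpha)$ are copies of one another. The sequences $\langle a_\alpha\rangle$ and $\langle b_\alpha\rangle$ are coded by the subsets $\{(\alpha,\nu):\nu\in a_\alpha\}$ and $\{(\alpha,\nu):\nu\in b_\alpha\}$ of $\kappa\times\delta$. By Fact 2 there are in $V$ sequences of countable antichains $A_{\alpha,\nu},B_{\alpha,\nu}\subseteq\mathbb P$ ($1\le\alpha<\kappa$, $\nu<\delta$) such that the names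
$$\dot a_\alpha=\{(\check\nu,r):r\in A_{\alpha,\nu},\ \nu<\delta\},\qquad\dot b_\alpha=\{(\check\nu,r):r\in B_{\alpha,\nu},\ \nu<\delta\}$$
evaluate to $a_\alpha$ and $b_\alpha$. Let $r_*\in G$ force (4) for these names, for all $n$, $i$ and $\alpha_1<\dots<\alpha_n$. Let
$$S_\alpha=\bigcup\{\operatorname{dom}r:r\in A_{\alpha,\nu}\cup B_{\alpha,\nu},\ \nu<\delta\},$$
so that $|S_\alpha|\le\delta$.

Work in $V$. We thin out the index set four times, always keeping $\kappa$ indices.

*Intersections.* There are $I\subseteq\kappa\setminus\{0\}$ with $|I|=\kappa$ and a set $R$ such that $S_\alpha\cap S_\beta=R$ for distinct $\alpha,\beta\in I$. If one set occurs $\kappa$ times among the $S_\alpha$, take those indices and let $R$ be that set. Otherwise, as $\kappa$ is regular, there are $\kappa$ distinct values; choose one index for each and apply Fact 5. In both cases the sets $S_\alpha\setminus R$ ($\alpha\in I$) are pairwise disjoint and $|R|\le\delta$.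

*Order types.* The order type of $S_\alpha\setminus R$ is below $\delta^+$. Since $\delta^+<\kappa$ and $\kappa$ is regular, we may shrink $I$ so that it has a constant value $\rho<\delta^+$. For $\alpha\in I$ let $h_\alpha:S_\alpha\to R\sqcup\rho$ be the identity on $R$ and order preserving from $S_\alpha\setminus R$ onto $\rho$. For $\alpha,\beta\in I$ put $e_{\alpha\beta}=h_\beta^{-1}\circ h_\alpha:S_\alpha\to S_\beta$. This is a bijection, the identity on $R$, and order preserving from $S_\alpha\setminus R$ onto $S_\beta\setminus R$.

*Isomorphism types.* Transport $\langle A_{\alpha,\nu},B_{\alpha,\nu}:\nu<\delta\rangle$ along $h_\alpha$ to a sequence of countable subsets of $\mathrm{Fn}(R\sqcup\rho,2)$. This poset has size $\le\delta$, so there are at most $(\delta^\omega)^\delta=2^\delta<\kappa$ possible results. Shrinking $I$ again, we may assume that the result is the same for all $\alpha\in I$. Then $e_{\alpha\beta}$ carries $A_{\alpha,\nu}$ to $A_{\beta,\nu}$ and $B_{\alpha,\nu}$ to $B_{\beta,\nu}$, for all $\alpha,\beta\in I$ and $\nu<\delta$.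

*The condition $r_*$.* The finite set $\operatorname{dom}r_*$ meets only finitely many of the pairwise disjoint sets $S_\alpha\setminus R$. Discard those $\alpha$. Then $(S_\alpha\setminus R)\cap\operatorname{dom}r_*=\emptyset$ for all $\alpha\in I$.

**Step 6: permuting coordinates gives every pattern.** We claim that for disjoint finite $E,F\subseteq I$ with $E\cup F\ne\emptyset$,
$$r_*\Vdash\bigcap_{\alpha\in E}\dot a_\alpha\cap\bigcap_{\beta\in F}\dot b_\beta\ne\emptyset.\tag{5}$$

See the smallest interesting case first: $E=\{\alpha\}$ and $F=\{\beta\}$ with $\alpha<\beta$. This is the pattern that was empty in the ordinal space. From (4) with $n=2$, $i=1$ we know $r_*\Vdash\dot b_\alpha\cap\dot a_\beta\ne\emptyset$. Exchanging $S_\alpha\setminus R$ with $S_\beta\setminus R$ turns this into $r_*\Vdash\dot b_\beta\cap\dot a_\alpha\ne\emptyset$, as wanted.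

In general let $E\cup F=\{\alpha_1<\dots<\alpha_n\}$ and $i=|F|$, and let $\sigma$ be a permutation of $E\cup F$ that maps $\{\alpha_1,\dots,\alpha_i\}$ onto $F$ and the rest onto $E$. Define $\pi:\kappa\to\kappa$ to be $e_{\alpha_j\sigma(\alpha_j)}$ on $S_{\alpha_j}$ for $1\le j\le n$, and the identity off $\bigcup_jS_{\alpha_j}$. Two different sets $S_{\alpha_j}$ overlap only in $R$, where every $e$ is the identity, so $\pi$ is well defined. It permutes the disjoint sets $S_{\alpha_j}\setminus R$ among each other and fixes all other points, so it is a permutation of $\kappa$.

Consider $\hat\pi$. The domain of $r_*$ misses all $S_{\alpha_j}\setminus R$, so $\pi$ is the identity on it and $\hat\pi(r_*)=r_*$. A condition $r\in A_{\alpha_j,\nu}$ has domain inside $S_{\alpha_j}$, so $\hat\pi(r)$ is its transport along $e_{\alpha_j\sigma(\alpha_j)}$. Therefore $\hat\pi[A_{\alpha_j,\nu}]=A_{\sigma(\alpha_j),\nu}$, and $\hat\pi(\dot a_{\alpha_j})=\dot a_{\sigma(\alpha_j)}$. In the same way $\hat\pi(\dot b_{\alpha_j})=\dot b_{\sigma(\alpha_j)}$. As $r_*$ forces (4) and $\alpha_1\ge1$,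
$$r_*\Vdash\bigcap_{j\le i}\dot b_{\alpha_j}\cap\bigcap_{j>i}\dot a_{\alpha_j}\ne\emptyset.$$
Apply $\hat\pi$ and Fact 3. The indices $\sigma(\alpha_j)$, $j\le i$, run through $F$, and those with $j>i$ run through $E$. This is (5).

**Step 7: a map onto $2^\kappa$.** Independence is now turned into the situation of Lemma 3. Return to $V[G]$. Since $r_*\in G$, (5) gives, for disjoint finite $E,F\subseteq I$, not both empty, an index $\nu$ with $q_\nu\in\bigcap_{\alpha\in E}U_\alpha\cap\bigcap_{\beta\in F}V_\beta$. So all these intersections are nonempty, while $\overline{U_\alpha}\cap\overline{V_\alpha}=\emptyset$. Let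
$$Z=\bigcap_{\alpha\in I}(\overline{U_\alpha}\cup\overline{V_\alpha}),$$
a closed set, and define $\varphi:Z\to2^I$ by $\varphi(z)(\alpha)=1$ if and only if $z\in\overline{V_\alpha}$. For each $\alpha$ the set $Z$ is the disjoint union of the closed sets $Z\cap\overline{U_\alpha}$ and $Z\cap\overline{V_\alpha}$, so both are clopen in $Z$ and $\varphi$ is continuous. It is onto: for $h\in2^I$ the family
$$\{\overline{U_\alpha}:h(\alpha)=0\}\cup\{\overline{V_\alpha}:h(\alpha)=1\}$$
has the finite intersection property, so by compactness it has a common point; that point lies in $Z$ and is mapped to $h$. Since $|I|=\kappa$, Lemma 3 gives a discrete $D\subseteq X$ with $|\overline D|\ge2^\kappa=|X|$. So $X$ is reflexive, and Theorem A is proved. $\square$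

## 8. Wide fibers over a thick set of points: proof of Theorem B

We turn to non-reflexive spaces. By Lemma 2 such a space must have more than $\mathfrak c$ points. A natural plan is to take a space $X$ with a continuous map $\pi:X\to2^\omega$ and to make some fibers very large.

*One wide fiber fails.* If $|X|=2^\mu$ and the fiber over a single point is homeomorphic to $2^\mu$, then Lemma 3, applied to that closed fiber, gives a discrete $D$ with $|\overline D|=|X|$.

*Countably many wide fibers fail.* Suppose the fibers over distinct points $p_n$ ($n\in\omega$) are cubes with $2^{\mu_n}$ points, where $2^{\mu_0}<2^{\mu_1}<\cdots$ and $|X|=\sup_n2^{\mu_n}$. The infinite set $\{p_n:n\in\omega\}$ contains an infinite discrete set $\{p_{n_k}:k\in\omega\}$: take a convergent sequence of distinct points and drop its limit. Choose open $H_k\ni p_{n_k}$ containing no other $p_{n_j}$. By Lemma 3, applied inside the fiber, there is a discrete $D_k\subseteq\pi^{-1}(p_{n_k})$ with $|\overline{D_k}|\ge2^{\mu_{n_k}}$. Let $D=\bigcup_kD_k$. Since $\pi^{-1}(H_k)\cap D=D_k$, the set $D$ is discrete, and $|\overline D|\ge\sup_k2^{\mu_{n_k}}=|X|$.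

So we want wide fibers over uncountably many points $p_\alpha$, $\alpha<\omega_1$, of strictly increasing sizes $\lambda_\alpha$, and no discrete set should be able to reach uncountably many of these fibers. By Lemma 1, the closure of a discrete set in a crowded space is nowhere dense. It is therefore enough that

* closed nowhere dense subsets of $X$ project to closed nowhere dense subsets of $2^\omega$, and
* $L=\{p_\alpha:\alpha<\omega_1\}$ meets every closed nowhere dense subset of $2^\omega$ in a countable set.

An uncountable set with the second property is called a **Luzin set**. The space $2^\omega$ itself is not one: the closed nowhere dense set $N$ of Section 1 is uncountable. For the first property there is a familiar small model.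

*Example.* Let $S=\{(y,\sin(1/y)):0<y\le1\}\cup(\{0\}\times[-1,1])$ be the closed topologist's sine curve, projected to $[0,1]$. One fiber is wide, all others are singletons. Every neighborhood in $S$ of a point $(0,z)$ contains a point $(y',\sin(1/y'))$ with $y'>0$, and hence a small piece of the graph around it, which is the full preimage of an open set of the base. Thus every nonempty open subset of $S$ contains the full preimage of a nonempty open set. We shall put a similar oscillation at every $p_\alpha$, with values in a cube instead of an interval; to oscillate densely along a sequence, the cube must be separable.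

Two more classical theorems are used. **Easton's theorem:** over a model of GCH, if $E$ is a monotone function on a set of infinite regular cardinals whose values are cardinals with $\operatorname{cf}(E(\mu))>\mu$, then there is a cofinality-preserving extension in which $2^\mu=E(\mu)$ for all $\mu$ in the domain. **The Hewitt–Marczewski–Pondiczery theorem:** a product of at most $\mathfrak c$ separable spaces is separable.

**Step 1: the model.** We need $\omega_1$ many separable cubes with strictly increasing cardinalities, starting at $\mathfrak c$. Apply Easton's theorem over a model of GCH to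
$$\aleph_0\mapsto\aleph_1,\qquad\aleph_{\alpha+1}\mapsto\aleph_{\omega_1+\alpha+1}\quad(\alpha<\omega_1).$$
The function is defined on regular cardinals and monotone, and its values are successor cardinals greater than the argument, so their cofinalities exceed the argument. We get a model $W$ with $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_{\alpha+1}}=\aleph_{\omega_1+\alpha+1}$ for all $\alpha<\omega_1$.

Let $\theta=\aleph_{\omega_1+1}=(2^{\aleph_1})^W$ and let $G$ be $\mathrm{Fn}(\theta,2)$-generic over $W$. Cardinals are preserved. In $W$ we have $\theta^\omega=2^{\aleph_1\cdot\aleph_0}=\theta$ and $\theta^{\aleph_{\alpha+1}}=2^{\aleph_1\cdot\aleph_{\alpha+1}}=2^{\aleph_{\alpha+1}}$. By Fact 2 these are upper bounds for $2^{\aleph_0}$ and $2^{\aleph_{\alpha+1}}$ in $W[G]$. They are attained: there are $\theta$ new reals, and the powers of $W$ do not get smaller. So in $W[G]$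
$$\mathfrak c=\aleph_{\omega_1+1},\qquad\lambda_\alpha:=2^{\aleph_{\alpha+1}}=\aleph_{\omega_1+\alpha+1}\quad(\alpha<\omega_1).\tag{6}$$
Hence $\lambda_0=\mathfrak c$, the sequence $\langle\lambda_\alpha:\alpha<\omega_1\rangle$ is strictly increasing, and $\lambda:=\sup_\alpha\lambda_\alpha=\aleph_{\omega_1+\omega_1}$. Also $\aleph_{\alpha+1}<\mathfrak c$ for every $\alpha<\omega_1$.

**Step 2: a Luzin set.** This step provides the points $p_\alpha$. For $\alpha<\omega_1$ let $I_\alpha=\{\omega\cdot\alpha+n:n\in\omega\}$; these blocks are pairwise disjoint. Define $p_\alpha\in2^\omega$ by $p_\alpha(n)=(\bigcup G)(\omega\cdot\alpha+n)$. For $\alpha\ne\beta$ the conditions that give different values at $\omega\cdot\alpha+n$ and $\omega\cdot\beta+n$ for some $n$ are dense, so the $p_\alpha$ are distinct. Let $L=\{p_\alpha:\alpha<\omega_1\}$.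

Let $N\in W[G]$ be a closed nowhere dense subset of $2^\omega$, and let $c_N=\{s\in2^{<\omega}:[s]\cap N=\emptyset\}$. It is a subset of a countable set, so it has a nice name that uses only countably many coordinates. By Fact 4, $c_N\in W[G\restriction A]$ for some countable $A\subseteq\theta$ with $A\in W$. For all but countably many $\alpha$ we have $I_\alpha\cap A=\emptyset$. Fix such an $\alpha$. By Fact 4, $G\restriction I_\alpha$ is $\mathrm{Fn}(I_\alpha,2)$-generic over $W[G\restriction A]$. Every $s\in2^{<\omega}$ has an extension in $c_N$, because $[s]\setminus N$ is open and nonempty. Therefore the conditions in $\mathrm{Fn}(I_\alpha,2)$ which decide an initial segment of $p_\alpha$ that belongs to $c_N$ form a dense set in $W[G\restriction A]$: extend a given condition until it decides exactly an initial segment $s$ of $p_\alpha$, then extend $s$ to a member of $c_N$. So some initial segment of $p_\alpha$ is in $c_N$, that is, $p_\alpha\notin N$.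

Thus $L$ meets every closed nowhere dense set in a countable set. Also $2^\omega\setminus L$ is dense, since every nonempty open set has $\mathfrak c>\aleph_1$ points.

From now on we work in $W[G]$.

**Step 3: the space.** Here we attach the cubes. Let $X_\alpha=2^{\omega_{\alpha+1}}$, a Cantor cube. It is compact, has $\lambda_\alpha$ points, and is separable by the Hewitt–Marczewski–Pondiczery theorem, as $\aleph_{\alpha+1}\le\mathfrak c$. Let $\{e^\alpha_n:n\in\omega\}$ be dense in $X_\alpha$, with each element listed infinitely often. Let $C^\alpha_n$ be the nonempty clopen set of all $y\in2^\omega$ whose first difference from $p_\alpha$ is at $n$. These sets are disjoint and cover $2^\omega\setminus\{p_\alpha\}$. Define the continuous (locally constant) map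
$$f_\alpha:2^\omega\setminus\{p_\alpha\}\to X_\alpha,\qquad f_\alpha\equiv e^\alpha_n\ \text{ on }C^\alpha_n.$$
Every neighborhood $O$ of $p_\alpha$ contains $C^\alpha_n$ for all large $n$. By the repetitions in the list, $f_\alpha[O\setminus\{p_\alpha\}]$ contains all $e^\alpha_n$, and
$$f_\alpha[O\setminus\{p_\alpha\}]\text{ is dense in }X_\alpha\text{ for every neighborhood }O\text{ of }p_\alpha.\tag{7}$$
Let
$$X=\Big\{(y,z)\in2^\omega\times\prod_{\alpha<\omega_1}X_\alpha:\ z_\alpha=f_\alpha(y)\text{ whenever }y\ne p_\alpha\Big\}.$$

The complement of $X$ is the union over $\alpha$ of the sets $\{(y,z):y\ne p_\alpha,\ z_\alpha\ne f_\alpha(y)\}$. They are open, because $f_\alpha$ is continuous on an open set and $X_\alpha$ is Hausdorff. So $X$ is closed in the product, hence compact Hausdorff. Let $\pi:X\to2^\omega$ be the projection. By compactness it is a closed map. It is onto: given $y$, let $z_\alpha=f_\alpha(y)$ whenever $y\ne p_\alpha$, and choose $z_\alpha$ arbitrarily if $y=p_\alpha$. If $y\notin L$, all coordinates are determined and the fiber over $y$ is a singleton. If $y=p_\alpha$, only $z_\alpha$ is free, so $|\pi^{-1}(p_\alpha)|=|X_\alpha|=\lambda_\alpha$. Hence $|X|=\mathfrak c+\sum_{\alpha<\omega_1}\lambda_\alpha=\lambda$.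

**Step 4: open sets contain full preimages.** This is the property of the sine curve.

**Lemma 4.** Every nonempty open $O\subseteq X$ contains $\pi^{-1}(T)$ for some nonempty open $T\subseteq2^\omega$.

*Proof.* It suffices to find $y'\in2^\omega$ with $\pi^{-1}(y')\subseteq O$. Then $T=2^\omega\setminus\pi[X\setminus O]$ is open since $\pi$ is closed, it contains $y'$, and $\pi^{-1}(T)\subseteq O$. We shall find such a $y'$ outside $L$.

Let $(y,z)\in O$. If $y\notin L$, then $y'=y$ works, since the fiber is $\{(y,z)\}$. Let $y=p_\alpha$. There are an open $H\ni p_\alpha$, an open $M_\alpha\ni z_\alpha$, a finite $B\subseteq\omega_1\setminus\{\alpha\}$ and open $M_\beta\ni z_\beta=f_\beta(p_\alpha)$ ($\beta\in B$) that define a neighborhood of $(y,z)$ inside $O$. For $\beta\in B$ we have $p_\beta\ne p_\alpha$ and $f_\beta$ is continuous at $p_\alpha$. So after shrinking $H$ we may assume $p_\beta\notin H$ and $f_\beta[H]\subseteq M_\beta$ for all $\beta\in B$. The set $\{u\in H\setminus\{p_\alpha\}:f_\alpha(u)\in M_\alpha\}$ is open by continuity of $f_\alpha$ and nonempty by (7). As $2^\omega\setminus L$ is dense, it contains some $y'\notin L$. The unique point of $X$ over $y'$ has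 first coordinate $y'\in H$ and $\beta$-coordinate $f_\beta(y')\in M_\beta$ for every $\beta\in B\cup\{\alpha\}$, so it lies in $O$. $\square$

**Step 5: consequences of Lemma 4.** We collect what the final count needs.

*$X$ is separable.* Choose one point in each fiber over a countable dense subset of $2^\omega$. If $O\subseteq X$ is nonempty and open, it contains some $\pi^{-1}(T)$, and $T$ contains a point of the countable dense set, so $O$ contains a chosen point.

*$X$ is crowded.* Each $\pi^{-1}(T)$ with $T$ nonempty open is infinite, since $T$ is infinite and $\pi$ is onto.

*If $N\subseteq X$ is closed and nowhere dense, then $\pi[N]$ is closed and nowhere dense.* It is closed because $\pi$ is a closed map. Let $T_0\subseteq2^\omega$ be nonempty and open. The nonempty open set $\pi^{-1}(T_0)\setminus N$ contains some $\pi^{-1}(T)$ with $T\ne\emptyset$ open. As $\pi$ is onto, $T\subseteq T_0$ and $T\cap\pi[N]=\emptyset$.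

**Step 6: $X$ is not reflexive.** Let $D\subseteq X$ be discrete. By Lemma 1, $\overline D$ is nowhere dense, so by Step 5 the set $\pi[\overline D]$ is closed and nowhere dense. By Step 2 it meets $L$ in $\{p_\alpha:\alpha\in C\}$ with $C$ countable, say $C\subseteq\gamma<\omega_1$. Fibers over points outside $L$ are singletons, so
$$|\overline D|\le|\pi^{-1}(\pi[\overline D])|\le\mathfrak c+\sum_{\alpha\in C}\lambda_\alpha\le\lambda_\gamma<\lambda=|X|.$$
Hence $X$ is a separable compact space that is not reflexive.

**Step 7: density exactly $\aleph_1$.** It remains to raise the density without helping the discrete sets. Let $A(\omega_1)$ be the one-point compactification of the discrete space of size $\omega_1$. The sum $X\oplus A(\omega_1)$ is compact and has $\lambda$ points. Its density is exactly $\aleph_1$: a dense set must contain the $\aleph_1$ isolated points, and these together with a countable dense subset of $X$ are dense. For any discrete $D$,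
$$|\overline D|\le|\overline{D\cap X}|+\aleph_1<\lambda,$$
because $|\overline{D\cap X}|<\lambda$ by Step 6. So $X\oplus A(\omega_1)$ is not reflexive. This proves Theorem B and gives (b). Together with (a) from Theorem A, the conjecture is proved. $\square$

## 9. Other densities: proof of Theorem C

**Part 1.** This is Lemma 2.

**Part 2.** In Section 7 we had $\mathfrak c=\kappa$, $2^{\mathfrak c}=2^\kappa=\kappa^+$ and $|X|\le\kappa^+$. So $|X|\le\mathfrak c$ or $|X|=2^{\mathfrak c}$, and $X$ is reflexive by Theorem A. We check the hypotheses of Theorem A in the listed instances. Under GCH, $(\delta^+)^\delta=\delta^+<\delta^{++}$, so $\kappa=\delta^{++}$ satisfies $\kappa>\delta^+$ and $\mu^\delta<\kappa$ for all $\mu<\kappa$. This covers the second instance, and the first is its case $\delta=\omega$. If $\kappa$ is strongly inaccessible, then $\mu^\delta<\kappa$ and $\delta^+<\kappa$ for all $\mu,\delta<\kappa$. So Theorem A applies, in one and the same extension, to every infinite $\delta<\kappa=\mathfrak c$.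

**Part 3.** Let $\delta<\aleph_{\omega_1+\omega_1}=\lambda$ be an infinite cardinal. Take $X\oplus A(\delta)$, with $X$ from Section 8 and $A(\delta)$ the one-point compactification of the discrete space of size $\delta$. A dense set contains the $\delta$ isolated points, and adding a countable dense subset of $X$ makes them dense, so the density is $\delta$. Every discrete $D$ satisfies
$$|\overline D|\le|\overline{D\cap X}|+\delta<\lambda=|X\oplus A(\delta)|.$$

**Part 4.** For all the statements to hold at once, use Theorem A with $\delta=\aleph_\omega$ and $\kappa=\aleph_{\omega+2}$ over a model of GCH. The hypotheses hold by the computation in Part 2, since $\kappa=\delta^{++}$, and the conclusion covers every density $\aleph_n\le\aleph_\omega$. For all the statements to fail at once, use Part 3 with $\delta=\aleph_n$, $n\in\omega$, in the single model of Section 8. In particular each of the statements is independent of ZFC. $\square$
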